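\title{Residually finite varieties whose finite members are congruence distributive}

\begin{abstract}
We prove that a residually finite variety of arbitrary similarity type is congruence distributive as soon as all of its finite members are. Thus no ``almost congruence distributive'' variety exists. It even suffices that the product of any two subdirectly irreducible members generates a congruence distributive variety. The proof turns distributivity into a property of single subdirectly irreducible algebras, witnessed by pairs of terms that can be composed. An infinite composition of such pairs is realized in a direct limit of free algebras, and residual finiteness is applied to this limit. J\'onsson--Tarski algebras show that residual finiteness cannot be omitted.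
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{variety} is a class of algebras of one similarity type that is defined by identities. An algebra is \emph{congruence distributive} (CD) if its congruence lattice is distributive, and a variety is CD if all of its members are. A variety is \emph{finitely congruence distributive} (FCD) if all of its finite members are CD, and \emph{residually finite} if all of its subdirectly irreducible (SI) members are finite. A variety is \emph{almost congruence distributive} (ACD) if it is residually finite and FCD but not CD. We answer the following question, posed in \cite{affine}.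

\medskip
\noindent\textbf{Problem.} \emph{Does an ACD variety exist? Equivalently, is every residually finite variety whose finite members are all CD itself CD?}
\medskip

In a residually finite variety every algebra embeds in a product of finite members, so an identity holds in the variety if and only if it holds in the finite members. Congruence distributivity is not an identity. By J\'onsson's theorem it is the \emph{existence} of finitely many terms satisfying certain identities. In an FCD variety each finite member has such terms, but they depend on the member, and nothing evident bounds their number or their complexity. One might therefore expect to build an ACD variety from a sequence of finite algebras that need more and more complicated terms. This expectation is wrong. We write $\mathcal V(C)$ for the variety generated by an algebra $C$.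

\begin{theorem}\label{thm:A}
For a residually finite variety $\mathcal V$ the following are equivalent:
\begin{enumerate}
\item[(1)] $\mathcal V$ is CD;
\item[(2)] every finite member of $\mathcal V$ is CD, that is, $\mathcal V$ is FCD;
\item[(3)] $\mathcal V(S\times Q)$ is CD for any two SI members $S,Q$ of $\mathcal V$.
\end{enumerate}
In particular, no ACD variety exists.
\end{theorem}

Theorem~\ref{thm:A} follows from a local statement about one finite algebra. A \emph{tolerance} on an algebra $A$ is a reflexive, symmetric relation on $A$ that is a subalgebra of $A^2$; the congruences are the transitive tolerances.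

\begin{definition}\label{def:sp}
Let $\mathcal W$ be a variety and let $S\in\mathcal W$ be nontrivial. We call $S$ \emph{strongly prime in $\mathcal W$} if for every $A\in\mathcal W$, every surjective homomorphism $h\colon A\to S$ with kernel $\sigma$, every tolerance $\tau$ on $A$ and every congruence $\zeta$ of $A$,
\[
\tau\not\subseteq\sigma\ \text{ and }\ \zeta\not\subseteq\sigma\quad\Longrightarrow\quad \tau\cap\zeta\not\subseteq\sigma .
\]
\end{definition}

\begin{theorem}\label{thm:B}
Let $\mathcal V$ be a residually finite variety and let $S\in\mathcal V$ be finite and nontrivial. Then $S$ is strongly prime in $\mathcal V$ if and only if $S$ is strongly prime in $\mathcal V(S\times Q)$ for every SI algebra $Q\in\mathcal V$.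
\end{theorem}

\begin{proposition}\label{prop:C}
Residual finiteness cannot be dropped from Theorem~\ref{thm:A}: there is an FCD variety that is not CD.
\end{proposition}

Section~\ref{sec:background} recalls the textbook facts that we use, and Section~\ref{sec:model} treats the simplest cases and a model case that contains the main idea. Section~\ref{sec:sp} shows that a variety is CD exactly when all of its SI members are strongly prime in it. Section~\ref{sec:links} expresses strong primeness of a finite algebra by pairs of terms, called links, which compose. Theorems~\ref{thm:B} and~\ref{thm:A} and Proposition~\ref{prop:C} are proved in Sections~\ref{sec:B}, \ref{sec:A} and~\ref{sec:C}.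

\section{Background}\label{sec:background}

The similarity type is an arbitrary set of finitary operation symbols; it may be infinite and even uncountable. Algebras are nonempty. We write $\operatorname{Con}A$ for the congruence lattice of $A$, $\Delta_A=\{(a,a):a\in A\}$ for the diagonal, which is the least congruence, and $\operatorname{Cg}(c,d)$ for the least congruence containing $(c,d)$.

\medskip\noindent\textbf{Tolerances.} If $\tau$ is a tolerance on $A$, $t$ is a term and $(a_i,b_i)\in\tau$ for all $i$, then $(t(\bar a),t(\bar b))\in\tau$. Since $\tau$ is reflexive, some arguments may be left unchanged. The transitive closure $\tau^*$ is a congruence: $\tau$-chains from $a_i$ to $b_i$ can be padded to a common length by reflexivity, and an operation can then be applied to them link by link.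

\medskip\noindent\textbf{Subdirectly irreducible algebras.} An algebra is SI if it is nontrivial and has a least congruence different from the diagonal. If $A/\sigma$ is SI, then $\sigma$ is \emph{meet irreducible} in $\operatorname{Con}A$: $\alpha\wedge\beta=\sigma$ implies $\alpha=\sigma$ or $\beta=\sigma$. Birkhoff's theorem states that for $a\ne b$ in $A$ there is $\sigma\in\operatorname{Con}A$ with $A/\sigma$ SI and $(a,b)\notin\sigma$. We use three consequences. Every congruence $\theta$ of $A$ is the intersection of the congruences $\sigma\supseteq\theta$ with $A/\sigma$ SI. A finite nontrivial algebra embeds in a product of finitely many of its SI quotients. In a residually finite variety, two distinct elements of a member are separated by a homomorphism onto a finite member.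

\medskip\noindent\textbf{Free algebras.} Let $F_{\mathcal W}(X)$ be the free algebra of the variety $\mathcal W$ on the set $X$, and $F_{\mathcal W}(n)$ the one on $n$ generators. For terms $s,t$ with variables in $X$, the identity $s\approx t$ holds in $\mathcal W$ if and only if $s=t$ in $F_{\mathcal W}(X)$. If $C$ is finite, then $F_{\mathcal V(C)}(n)$ is the algebra of $n$-ary term operations of $C$, so it is finite.

\medskip\noindent\textbf{J\'onsson's theorem.} For a variety $\mathcal W$ the following are equivalent: $\mathcal W$ is CD; $F_{\mathcal W}(3)$ is CD; there are ternary terms $j_0,\dots,j_m$, called \emph{J\'onsson terms}, such that $\mathcal W$ satisfies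
\begin{gather*}
j_0(x,y,z)\approx x,\qquad j_m(x,y,z)\approx z,\qquad j_i(x,y,x)\approx x\quad(0\le i\le m),\\
j_i(x,x,z)\approx j_{i+1}(x,x,z)\quad(i\text{ even}),\qquad j_i(x,z,z)\approx j_{i+1}(x,z,z)\quad(i\text{ odd}).
\end{gather*}
A \emph{majority term} is a term $m$ with $m(x,x,z)\approx m(x,z,x)\approx m(z,x,x)\approx x$; then $x,\ m(x,y,z),\ z$ are J\'onsson terms. In lattices $(x\wedge y)\vee(y\wedge z)\vee(x\wedge z)$ is a majority term.

\medskip\noindent\textbf{Direct limits.} Let $B_0,B_1,\dots$ be members of a variety $\mathcal V$ with homomorphisms $\beta_k\colon B_{k-1}\to B_k$. On the disjoint union of the $B_k$, identify two elements if they have the same image in some $B_K$. Finitely many classes have representatives in one $B_K$, and operations are computed there. The resulting algebra $B$ is the \emph{direct limit}. It lies in $\mathcal V$, because each instance of an identity is computed in one $B_K$. The natural maps $\iota_k\colon B_k\to B$ are homomorphisms with $\iota_k\circ\beta_k=\iota_{k-1}$, and $\iota_0(e)=\iota_0(e')$ holds only if $e$ and $e'$ have the same image in some $B_K$.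

\section{Simple cases and a model argument}\label{sec:model}

If $F_{\mathcal V}(3)$ is finite and $\mathcal V$ is FCD, then $F_{\mathcal V}(3)$ is CD, and J\'onsson's theorem shows that $\mathcal V$ is CD. This applies when a residually finite variety has only finitely many SI members up to isomorphism, since their product is then a finite algebra that generates $\mathcal V$. So the problem concerns varieties with an infinite three-generated free algebra and infinitely many finite SI members. Here is the simplest attempt at a counterexample.

\begin{example}\label{ex:naive}
Let the type consist of ternary symbols $m_1,m_2,\dots$. Let $Q_k$ be the algebra on $\{0,1\}$ in which $m_k$ is the majority operation and every other $m_j$ is the first projection, and let $\mathcal V$ be generated by all $Q_k$. The term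
\begin{equation}\label{eq:tK}
t_K(x,z,w)=m_1\bigl(m_2(\cdots m_K(x,z,w)\cdots,z,w),z,w\bigr)
\end{equation}
equals $m_k(x,z,w)$ in $Q_k$ for $k\le K$, so it is a majority term for $Q_1\times\dots\times Q_K$. Every finite product of generators thus generates a CD variety, with terms that grow with $K$. Let $Q_\infty$ be the algebra on $\{0,1\}$ in which all $m_j$ are the first projection. An identity of $\mathcal V$ involves finitely many symbols and holds in $Q_k$ for large $k$, where these symbols act as in $Q_\infty$; hence $Q_\infty\in\mathcal V$. A three-element subset of $Q_\infty^2$ is a subalgebra in which every equivalence relation is a congruence, and the lattice of partitions of a three-element set is not distributive. So $\mathcal V$ is not CD, but it is not FCD either.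
\end{example}

The attempt fails because algebras of bounded size accumulate at a finite algebra, which the FCD hypothesis also controls. If the sizes grow, this obstruction disappears, and residual finiteness must take over. The next example shows how.

\begin{example}[model case]\label{ex:model}
Let $\mathcal V$ be residually finite, and let $m_1,m_2,\dots$ be ternary terms such that every finite member of $\mathcal V$ satisfies $m_k(x,z,z)\approx z$ for at least one $k$. Define $t_K$ by \eqref{eq:tK}. \emph{We claim that $\mathcal V$ satisfies $t_K(x,z,z)\approx t_K(y,z,z)$ for some $K$.}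

Let $B_k=F_{\mathcal V}(x_k,y_k,z)$, and let $\beta_k\colon B_{k-1}\to B_k$ send $x_{k-1},y_{k-1},z$ to $m_k(x_k,z,z)$, $m_k(y_k,z,z)$, $z$. In the direct limit $B$, the images $a_k,b_k,c$ of $x_k,y_k,z$ satisfy
\[
a_{k-1}=m_k(a_k,c,c),\qquad b_{k-1}=m_k(b_k,c,c)\qquad(k\ge1).
\]
Let $g$ be a homomorphism from $B$ to a finite $Q\in\mathcal V$, and choose $k$ such that $Q$ satisfies $m_k(x,z,z)\approx z$. Then $g(a_{k-1})=g(c)=g(b_{k-1})$. If $g(a_j)=g(b_j)$ with $j\geq1$, then applying $m_j(\,\cdot\,,g(c),g(c))$ gives $g(a_{j-1})=g(b_{j-1})$, whatever $m_j$ does in $Q$. Hence $g(a_0)=g(b_0)$. By residual finiteness $a_0=b_0$, so $x_0$ and $y_0$ have the same image in some $B_K$. These images are $t_K(x_K,z,z)$ and $t_K(y_K,z,z)$, and $B_K$ is free. This proves the claim.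

Suppose in addition that $S\in\mathcal V$ has universe $\{0,1\}$ and that every $m_k$ is the majority operation of $S$. Then $m_k(x,0,1)=m_k(x,1,0)=x$ in $S$, so $t_K(x,0,1)=t_K(x,1,0)=x$. This makes $S$ strongly prime in $\mathcal V$. Indeed, let $A,h,\sigma,\tau,\zeta$ be as in Definition~\ref{def:sp}, with $(a,b)\in\tau\setminus\sigma$ and $(c,d)\in\zeta\setminus\sigma$. The elements $t_K(a,c,d)$ and $t_K(b,c,d)$ are $\tau$-related, they are $\zeta$-related to $t_K(a,c,c)=t_K(b,c,c)$, and their images under $h$ are $h(a)\ne h(b)$.
\end{example}

The order of composition in \eqref{eq:tK} is essential. Applying $m_1$ first, then $m_2$, and so on, produces in $F_{\mathcal V}(x,y,z)$ a sequence of pairs such that each finite quotient identifies all pairs from some point on. Residual finiteness says nothing about such a sequence; it needs \emph{one} pair that is identified in \emph{all} finite quotients. In the opposite order, the fixed pair $(a_0,b_0)$ is the output of arbitrarily long compositions. The price is that the inputs recede to infinity, and this is why a direct limit appears. The hypothesis on all finite members is also needed: in Example~\ref{ex:naive} each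 $Q_k$ satisfies $m_k(x,z,z)\approx z$, but $t_K(x,z,z)=x$ in $Q_{K+1}$.

In general three things are missing. The witnesses need not have the form $m(x,z,w)$, $m(y,z,w)$, so we need the right class of composable witnesses (Section~\ref{sec:links}). For an uncountable type, a countable list of witnesses has to be extracted (Step~2 of Section~\ref{sec:B}). When $|S|>2$, a witness moves the pair of elements of $S$ that it separates, so a backward orbit must be found in $S$ (Step~3).

\section{Strong primeness and distributivity}\label{sec:sp}

J\'onsson terms are hard to transfer from finite members to the whole variety, because their number is not bounded in advance. Strong primeness replaces a chain of terms by a condition on one SI algebra at a time.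

An element $\sigma$ of a lattice is \emph{meet prime} if $\alpha\wedge\beta\le\sigma$ implies $\alpha\le\sigma$ or $\beta\le\sigma$. When $\tau$ is a congruence, Definition~\ref{def:sp} says that $\ker h$ is meet prime in $\operatorname{Con}A$. With $A=S$ and $h$ the identity map, it says that two congruences of $S$ different from $\Delta_S$ intersect in such a congruence, so a finite strongly prime algebra is SI. The converse depends on the variety: the group $\mathbb Z_2$ is SI, but it is not strongly prime in $\mathcal V(\mathbb Z_2)$, as one sees from $A=\mathbb Z_2^2$, $h(x,y)=x+y$ and the kernels $\tau,\zeta$ of the two projections.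

\begin{lemma}\label{lem:CDtoSP}
If $\mathcal W$ is CD, then every SI algebra $S\in\mathcal W$ is strongly prime in $\mathcal W$.
\end{lemma}

\begin{proof}
Let $A,h,\sigma,\tau,\zeta$ be as in Definition~\ref{def:sp}, with $\tau,\zeta\not\subseteq\sigma$. Since $A/\sigma\cong S$ is SI, $\sigma$ is meet irreducible. It is meet prime, because $\alpha\wedge\beta\le\sigma$ gives $\sigma=\sigma\vee(\alpha\wedge\beta)=(\sigma\vee\alpha)\wedge(\sigma\vee\beta)$ in the distributive lattice $\operatorname{Con}A$. The congruences $\tau^*$ and $\zeta$ are not contained in $\sigma$, so there is a pair $(u,v)\in(\tau^*\cap\zeta)\setminus\sigma$. Choose a chain $u=w_0\mathrel\tau w_1\mathrel\tau\cdots\mathrel\tau w_l=v$.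

The ends of this chain are $\zeta$-related, but its links need not be. J\'onsson terms $j_0,\dots,j_m$ of $\mathcal W$ move the chain into one $\zeta$-class. Put $e_{i,k}=j_i(u,w_k,v)$. Then $e_{i,k}\mathrel\tau e_{i,k+1}$, and $e_{i,k}\mathrel\zeta j_i(u,w_k,u)=u$ because $v\mathrel\zeta u$. The J\'onsson identities give $e_{i,0}=e_{i+1,0}$ for even $i$ and $e_{i,l}=e_{i+1,l}$ for odd $i$. Hence
\[
u=e_{0,0}=e_{1,0}\mathrel\tau e_{1,1}\mathrel\tau\cdots\mathrel\tau e_{1,l}=e_{2,l}\mathrel\tau e_{2,l-1}\mathrel\tau\cdots\mathrel\tau e_{2,0}=e_{3,0}\mathrel\tau e_{3,1}\mathrel\tau\cdots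
\]
is a $\tau$-chain inside the $\zeta$-class of $u$. It reaches $e_{m,0}$ or $e_{m,l}$, and both equal $v$. If all links of this chain were in $\sigma$, then $(u,v)\in\sigma$. So some link lies in $(\tau\cap\zeta)\setminus\sigma$.
\end{proof}

\begin{lemma}\label{lem:SPtoCD}
If every SI member of a variety $\mathcal V$ is strongly prime in $\mathcal V$, then $\mathcal V$ is CD.
\end{lemma}

\begin{proof}
Let $A\in\mathcal V$ and $\alpha,\beta,\gamma\in\operatorname{Con}A$. Put $\theta=(\alpha\wedge\beta)\vee(\alpha\wedge\gamma)$, and let $\sigma\ge\theta$ be a congruence with $A/\sigma$ SI. By hypothesis $\sigma$ is meet prime. From $\alpha\wedge\beta\le\sigma$ and $\alpha\wedge\gamma\le\sigma$ we get $\alpha\le\sigma$, or else $\beta\le\sigma$ and $\gamma\le\sigma$. In both cases $\alpha\wedge(\beta\vee\gamma)\le\sigma$. Since $\theta$ is the intersection of all such $\sigma$, we obtain $\alpha\wedge(\beta\vee\gamma)\le\theta$. The reverse inequality holds in every lattice.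
\end{proof}

\section{Links}\label{sec:links}

Lemma~\ref{lem:SPtoCD} uses Definition~\ref{def:sp} only for congruences $\tau$, so the tolerances need a justification. Test meet primeness in a free algebra of $\mathcal W$ with generators $x,y,z,w$. A pair of terms $(s,t)$ in $\operatorname{Cg}(x,y)\cap\operatorname{Cg}(z,w)$ satisfies two identities in $\mathcal W$:
\[
s(x,x,z,w)\approx t(x,x,z,w),\qquad s(x,y,z,z)\approx t(x,y,z,z).
\]
In Example~\ref{ex:model} the second identity was used once, for the one $m_k$ adapted to $Q$. The first identity was used to descend from $k-1$ to $0$, for terms $m_j$ that were not adapted to $Q$. A pair $(s,t)$ found in a small subvariety $\mathcal W$ carries no guarantee of the first identity outside $\mathcal W$. If $\operatorname{Cg}(x,y)$ is replaced by the tolerance generated by $(x,y)$, the first identity holds in every algebra.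

Fix a finite nontrivial algebra $S$. Let $T$ be the term algebra of the type in the variables $x,y,z,w$ and $\bar p=(p_u)_{u\in S}$. The variables $p_u$ are parameters that name the elements of $S$, and $\bar S=(u)_{u\in S}$ denotes their intended values.

\begin{definition}\label{def:link}
Let $\Lambda$ be the subalgebra of $T^2$ generated by $(x,y)$, $(y,x)$ and the pairs $(v,v)$ for all variables $v$. A \emph{link} is an element $\lambda=(\lambda^+,\lambda^-)$ of $\Lambda$. For an algebra $A$, elements $c,d\in A$ and a tuple $\bar e\in A^S$, a link $\lambda$ acts on pairs by
\[
\lambda^A_{c,d,\bar e}\colon A^2\to A^2,\qquad (a,b)\mapsto\bigl(\lambda^+(a,b,c,d,\bar e),\ \lambda^-(a,b,c,d,\bar e)\bigr).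
\]
The \emph{composite} $\lambda\circ\mu$ of links $\lambda,\mu$ is the pair of terms $(\lambda\circ\mu)^\pm=\lambda^\pm(\mu^+,\mu^-,z,w,\bar p)$.
\end{definition}

Concretely, the links are the pairs $\bigl(r(x,y,x,y,z,w,\bar p),\,r(y,x,x,y,z,w,\bar p)\bigr)$ with $r$ a term: evaluate $r$ at the generators of $\Lambda$. The pair $(x,y)$ is a link that acts as the identity map, and $(m(x,z,w),m(y,z,w))$ is a link for every ternary term $m$.

\begin{lemma}\label{lem:links}
Let $\lambda,\mu$ be links, $A$ an algebra, $c,d\in A$ and $\bar e\in A^S$.
\begin{enumerate}
\item[(a)] $\Lambda$ is a tolerance on $T$.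
\item[(b)] $\lambda^A_{c,d,\bar e}$ maps every tolerance $\tau$ on $A$ into itself. In particular it maps $\Delta_A$ into $\Delta_A$.
\item[(c)] $\lambda\circ\mu$ is a link, and $(\lambda\circ\mu)^A_{c,d,\bar e}=\lambda^A_{c,d,\bar e}\circ\mu^A_{c,d,\bar e}$.
\item[(d)] If $g\colon A\to A'$ is a homomorphism, then $(g\times g)\circ\lambda^A_{c,d,\bar e}=\lambda^{A'}_{g(c),g(d),g(\bar e)}\circ(g\times g)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The generating set is invariant under the automorphism of $T^2$ that exchanges the coordinates, so $\Lambda$ is symmetric. The pairs $(v,v)$ generate $\Delta_T$, so $\Lambda$ is reflexive.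

(b) Let $(a,b)\in\tau$, and let $\varepsilon\colon T\to A$ be the homomorphism sending $x,y,z,w,\bar p$ to $a,b,c,d,\bar e$. The preimage of $\tau$ under $\varepsilon\times\varepsilon$ is a subalgebra of $T^2$. It contains the generators of $\Lambda$, because $\tau$ is symmetric and reflexive. So it contains $\lambda$, and $(\varepsilon\times\varepsilon)(\lambda)=\lambda^A_{c,d,\bar e}(a,b)$.

(c) We have $\lambda\circ\mu=\lambda^T_{z,w,\bar p}(\mu)$, which lies in $\Lambda$ by (a) and (b). The formula for the action follows by evaluating the definition of $(\lambda\circ\mu)^\pm$ in $A$.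

(d) Homomorphisms commute with term operations.
\end{proof}

\begin{definition}\label{def:collapse}
A link $\lambda$ \emph{collapses} in an algebra $Q$ if $Q$ satisfies the identity
\begin{equation}\label{eq:collapse}
\lambda^+(x,y,z,z,\bar p)\approx\lambda^-(x,y,z,z,\bar p),
\end{equation}
that is, if $\lambda^Q_{c,c,\bar e}(Q^2)\subseteq\Delta_Q$ for all $c$ and $\bar e$. It collapses in a variety if it collapses in every member. For $s,s',c_0,d_0\in S$, the link $\lambda$ \emph{separates $(s,s')$ at $(c_0,d_0)$} if $\lambda^S_{c_0,d_0,\bar S}(s,s')\notin\Delta_S$.
\end{definition}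

\begin{example}\label{ex:M3}
Let $S$ be the lattice with least element $0$, greatest element $1$ and three atoms $q,r,t$, and let $m$ be the majority term of lattices. The link
\[
\bigl(m(x\vee p_t,\,z\vee p_t,\,w\vee p_t),\ m(y\vee p_t,\,z\vee p_t,\,w\vee p_t)\bigr)
\]
collapses in all lattices, since for $w=z$ both terms equal $z\vee p_t$. It separates $(0,q)$ at $(0,r)$, since $m(t,t,1)=t$ and $m(1,t,1)=1$. The parameter cannot be avoided. The values of a link without parameters lie in the sublattice $\{0,q,r,1\}$. If the link collapses in all lattices, its two values are related by both congruences $\operatorname{Cg}(0,q)$ and $\operatorname{Cg}(0,r)$ of this sublattice, and these intersect in the diagonal.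
\end{example}

\begin{lemma}\label{lem:witness}
Let $\mathcal W$ be a variety and $S\in\mathcal W$ finite and nontrivial. Then $S$ is strongly prime in $\mathcal W$ if and only if for all $s\ne s'$ and $c_0\ne d_0$ in $S$ some link collapses in $\mathcal W$ and separates $(s,s')$ at $(c_0,d_0)$.
\end{lemma}

\begin{proof}
Suppose that $S$ is strongly prime in $\mathcal W$, and let $s\ne s'$, $c_0\ne d_0$. Let $G=F_{\mathcal W}(x,y,z,w,\bar p)$, and let $h\colon G\to S$ send $x,y,z,w,p_u$ to $s,s',c_0,d_0,u$. The parameters make $h$ surjective. Put $\sigma=\ker h$. Let $\pi\colon T\to G$ be the natural surjection and $\tau=(\pi\times\pi)(\Lambda)$. As the image of a tolerance under a surjective homomorphism, $\tau$ is a tolerance on $G$. Let $\zeta=\operatorname{Cg}(z,w)$ in $G$. Then $(x,y)\in\tau\setminus\sigma$ and $(z,w)\in\zeta\setminus\sigma$, so there is a link $\lambda$ with $(\pi\lambda^+,\pi\lambda^-)\in\zeta\setminus\sigma$. The condition $(\pi\lambda^+,\pi\lambda^-)\notin\sigma$ says that $\lambda$ separates $(s,s')$ at $(c_0,d_0)$. The homomorphism $G\to F_{\mathcal W}(x,y,z,\bar p)$ that sends $w$ to $z$ and fixes the other generators has a kernel containing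 $\zeta$. So both sides of \eqref{eq:collapse} are equal in $F_{\mathcal W}(x,y,z,\bar p)$, and $\lambda$ collapses in $\mathcal W$.

Conversely, let $A,h,\sigma,\tau,\zeta$ be as in Definition~\ref{def:sp}, with $(a,b)\in\tau\setminus\sigma$ and $(c,d)\in\zeta\setminus\sigma$. Choose $e_u\in h^{-1}(u)$ for $u\in S$, and a link $\lambda$ that collapses in $\mathcal W$ and separates $(h(a),h(b))$ at $(h(c),h(d))$. Let $(P,P')=\lambda^A_{c,d,\bar e}(a,b)$. Then $(P,P')\in\tau$ by Lemma~\ref{lem:links}(b), and
\[
P\mathrel\zeta\lambda^+(a,b,c,c,\bar e)=\lambda^-(a,b,c,c,\bar e)\mathrel\zeta P'.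
\]
By Lemma~\ref{lem:links}(d), $(h(P),h(P'))=\lambda^S_{h(c),h(d),\bar S}(h(a),h(b))\notin\Delta_S$, so $(P,P')\notin\sigma$.
\end{proof}

Composition accumulates the algebras in which a link collapses.

\begin{lemma}\label{lem:compose}
If $\lambda$ or $\mu$ collapses in $Q$, then $\lambda\circ\mu$ collapses in $Q$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:links}(c) we must show that $\lambda^Q_{c,c,\bar e}\circ\mu^Q_{c,c,\bar e}$ maps $Q^2$ into $\Delta_Q$. If $\lambda$ collapses, the outer map has its image in $\Delta_Q$. If $\mu$ collapses, the inner map has its image in $\Delta_Q$, and the outer map preserves $\Delta_Q$ by Lemma~\ref{lem:links}(b).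
\end{proof}

\section{Proof of Theorem~\ref{thm:B}}\label{sec:B}

For $Q\in\mathcal V$ the variety $\mathcal V(S\times Q)$ is contained in $\mathcal V$, and it contains $S$ and $Q$ as homomorphic images of $S\times Q$. If $S$ is strongly prime in $\mathcal V$, it is strongly prime in $\mathcal V(S\times Q)$, since Definition~\ref{def:sp} then ranges over fewer algebras $A$.

For the converse, assume that $S$ is strongly prime in $\mathcal V(S\times Q)$ for every SI algebra $Q\in\mathcal V$. Fix $c_0\ne d_0$ in $S$. From now on ``separates'' means ``separates at $(c_0,d_0)$'', and $\lambda^S$ abbreviates $\lambda^S_{c_0,d_0,\bar S}$. Let $O=S^2\setminus\Delta_S$, a finite nonempty set. Call $o\in O$ \emph{good} if some link collapses in $\mathcal V$ and separates $o$, and \emph{bad} otherwise. By Lemma~\ref{lem:witness} it suffices to show that every $o\in O$ is good.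

A link $\mu$ that separates $o$ moves it to another pair $\mu^S(o)\in O$. For $\lambda\circ\mu$ to separate $o$, the link $\lambda$ must separate $\mu^S(o)$, and this pair is not known in advance. So we work with families that have a link ready for every pair. A \emph{system} is a family $\Sigma=(\lambda_o)_{o\in O}$ of links such that $\lambda_o$ separates $o$ for each $o$. It determines the map
\[
\varphi_\Sigma\colon O\to O,\qquad \varphi_\Sigma(o)=\lambda_o^S(o).
\]
We say that $\Sigma$ \emph{collapses} in $Q$ if all $\lambda_o$ collapse in $Q$. Since $O$ is finite, this is a finite set of identities.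

\medskip\noindent\textbf{Step 1.} \emph{For every finite $Q\in\mathcal V$ some system collapses in $Q$.}

If $Q$ is SI, Lemma~\ref{lem:witness} for $\mathcal W=\mathcal V(S\times Q)$ gives for each $o\in O$ a link that separates $o$ and collapses in $\mathcal W$, hence in $Q$. These links form the required system. This is the only use of the hypothesis on $S$.

Next let $\Sigma=(\mu_o)$ and $\Sigma'=(\lambda_o)$ be systems, and put $\nu_o=\lambda_{\varphi_\Sigma(o)}\circ\mu_o$. By Lemma~\ref{lem:links}(c), $\nu_o^S(o)=\lambda_{\varphi_\Sigma(o)}^S(\varphi_\Sigma(o))=\varphi_{\Sigma'}(\varphi_\Sigma(o))\in O$, so $(\nu_o)$ is a system. By Lemma~\ref{lem:compose} it collapses in every algebra in which $\Sigma$ or $\Sigma'$ collapses.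

A finite nontrivial $Q\in\mathcal V$ embeds in a product of SI quotients $Q_1,\dots,Q_n$, which lie in $\mathcal V$. Composing systems for $Q_1,\dots,Q_n$ in turn gives a system that collapses in each $Q_i$. Identities pass to products and subalgebras, so it collapses in $Q$. If $Q$ is trivial, every system collapses in $Q$, and systems exist because $S$ has an SI quotient in $\mathcal V$.

\medskip\noindent\textbf{Step 2.} \emph{There is a sequence $\Sigma_1,\Sigma_2,\dots$ of systems such that for every finite $Q\in\mathcal V$ some $\Sigma_k$ collapses in $Q$.}

For a countable type there are only countably many systems, and one can list them all. In general we show by compactness that for each $n\geq1$ finitely many systems suffice for all $n$-element members of $\mathcal V$; the union of these finite sets over $n$ is then countable. Let $[n]=\{1,\dots,n\}$. An algebra of the type with universe $[n]$ is a point of the product $X_n$, over all operation symbols $f$, of the finite sets of operations on $[n]$ of the arity of $f$. With the product topology, $X_n$ is compact by Tychonoff's theorem. An identity involves finitely many symbols, so the set of points of $X_n$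 that satisfy it depends on finitely many coordinates and is both closed and open. Hence the set $Y_n$ of points that belong to $\mathcal V$ is closed, and so compact, and for each system $\Sigma$ the set $U_\Sigma$ of points in which $\Sigma$ collapses is open. By Step~1 the sets $U_\Sigma$ cover $Y_n$, so finitely many of them do. Every $n$-element member of $\mathcal V$ is isomorphic to a point of $Y_n$. (In Example~\ref{ex:naive}, $Q_\infty$ is the limit of the $Q_k$ in this topology.)

\medskip\noindent\textbf{Step 3.} \emph{If the set $D$ of bad pairs is nonempty, there are $o_0,o_1,o_2,\ldots\in D$ with $\varphi_{\Sigma_k}(o_k)=o_{k-1}$ for all $k\ge1$.}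

The order of composition found in Section~\ref{sec:model} forces us to follow pairs backward. A backward orbit cannot start at a prescribed pair, and the argument below will only show that \emph{some} pair of the orbit is good. We therefore need an orbit that consists of bad pairs.

First, $\varphi_\Sigma(D)\subseteq D$ for every system $\Sigma=(\mu_o)$. Indeed, if $\lambda$ collapses in $\mathcal V$ and separates $\varphi_\Sigma(o)$, then $\lambda\circ\mu_o$ collapses in $\mathcal V$ by Lemma~\ref{lem:compose}, and it separates $o$ because $(\lambda\circ\mu_o)^S(o)=\lambda^S(\varphi_\Sigma(o))$. So $o$ is good when $\varphi_\Sigma(o)$ is good.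

Write $\varphi_k=\varphi_{\Sigma_k}$, and for $0\le k<n$ let $D_{k,n}=\varphi_{k+1}\circ\dots\circ\varphi_n(D)$. These sets are nonempty subsets of $D$, and $D_{k,n+1}\subseteq D_{k,n}$ because $\varphi_{n+1}(D)\subseteq D$. Since $D$ is finite, $D_{k,n}$ equals a fixed nonempty set $E_k$ for all large $n$. For large $n$ we get $\varphi_{k}(E_{k})=\varphi_{k}(D_{k,n})=D_{k-1,n}=E_{k-1}$. Choose $o_0\in E_0$ and then successively $o_k\in E_k$ with $\varphi_k(o_k)=o_{k-1}$.

\medskip\noindent\textbf{Step 4.} \emph{There are no bad pairs.}

Suppose that $D\ne\emptyset$, take $o_0,o_1,\dots$ from Step~3, and let $\lambda_k$ be the member of $\Sigma_k$ indexed by $o_k$. Thus $\lambda_k^S(o_k)=o_{k-1}$. Define links $\rho_0=(x,y)$ and $\rho_k=\rho_{k-1}\circ\lambda_k$ for $k\ge1$. By Lemma~\ref{lem:links}(c) and induction, $\rho_k^S(o_k)=\rho_{k-1}^S(o_{k-1})=\dots=o_0\in O$. So $\rho_k$ separates $o_k$ for every $k$. We show that some $\rho_K$ collapses in $\mathcal V$. Then $o_K$ is good, which is a contradiction.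

Let $B_k=F_{\mathcal V}(x_k,y_k,z,\bar p)$ for $k\ge0$. Let $\beta_k\colon B_{k-1}\to B_k$ be the homomorphism that fixes $z$ and each $p_u$ and satisfies
\[
\bigl(\beta_k(x_{k-1}),\beta_k(y_{k-1})\bigr)=(\lambda_k)^{B_k}_{z,z,\bar p}(x_k,y_k).
\]
Let $B\in\mathcal V$ be the direct limit. Put $a_k=\iota_k(x_k)$ and $b_k=\iota_k(y_k)$, and let $c=\iota_k(z)$ and $\bar e=\iota_k(\bar p)$, which do not depend on $k$. Applying $\iota_k$ and Lemma~\ref{lem:links}(d) gives $(a_{k-1},b_{k-1})=(\lambda_k)^B_{c,c,\bar e}(a_k,b_k)$ for $k\ge1$.

We claim that $a_0=b_0$. Otherwise, since $\mathcal V$ is residually finite, there is a homomorphism $g$ from $B$ onto a finite $Q\in\mathcal V$ with $g(a_0)\ne g(b_0)$. Let $\pi_k=(g(a_k),g(b_k))\in Q^2$ and $\psi_k=(\lambda_k)^Q_{g(c),g(c),g(\bar e)}$. By Lemma~\ref{lem:links}(d), $\pi_{k-1}=\psi_k(\pi_k)$ for all $k\geq1$. By Step~2 some $\Sigma_k$ collapses in $Q$. Then $\lambda_k$ collapses in $Q$, so $\pi_{k-1}\in\Delta_Q$. The maps $\psi_{k-1},\dots,\psi_1$ preserve $\Delta_Q$ by Lemma~\ref{lem:links}(b), so $\pi_0\in\Delta_Q$, a contradiction.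

Hence $x_0$ and $y_0$ have the same image in some $B_K$. We compute these images. The pair of images of $x_0,y_0$ in $B_k$ is $(\rho_k)^{B_k}_{z,z,\bar p}(x_k,y_k)$. This holds for $k=0$. If it holds for $k-1$, then Lemma~\ref{lem:links}(d) for $\beta_k$ and Lemma~\ref{lem:links}(c) show that the pair of images in $B_k$ is
\[
(\rho_{k-1})^{B_k}_{z,z,\bar p}\Bigl((\lambda_k)^{B_k}_{z,z,\bar p}(x_k,y_k)\Bigr)=(\rho_k)^{B_k}_{z,z,\bar p}(x_k,y_k).
\]
So $\rho_K^+(x_K,y_K,z,z,\bar p)=\rho_K^-(x_K,y_K,z,z,\bar p)$ in the free algebra $B_K$, and $\rho_K$ collapses in $\mathcal V$. This completes Step~4.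

Since $c_0\ne d_0$ were arbitrary, Lemma~\ref{lem:witness} shows that $S$ is strongly prime in $\mathcal V$. \qed

\begin{remark}\label{rem:hyp}
Finiteness of $S$ makes $O$ finite, which is used for the openness of $U_\Sigma$ in Step~2 and for the stabilization in Step~3. Residual finiteness is used once, for the direct limit $B$ in Step~4. Without it, Steps 1--4 still show that a bad pair gives $a_0\ne b_0$ in $B$ and that no finite quotient of $B$ separates $a_0$ from $b_0$; the SI quotient that separates them by Birkhoff's theorem is then infinite.
\end{remark}

\section{Proof of Theorem~\ref{thm:A} and the case of finite type}\label{sec:A}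

\begin{proof}[Proof of Theorem~\ref{thm:A}]
(1)$\Rightarrow$(2) holds by definition.

(2)$\Rightarrow$(3). Let $S,Q\in\mathcal V$ be SI. They are finite by residual finiteness, so $F_{\mathcal V(S\times Q)}(3)$ is a finite member of $\mathcal V$. It is CD by (2), and J\'onsson's theorem shows that $\mathcal V(S\times Q)$ is CD.

(3)$\Rightarrow$(1). Let $S\in\mathcal V$ be SI; it is finite and nontrivial. For every SI algebra $Q\in\mathcal V$, the variety $\mathcal V(S\times Q)$ is CD and contains $S$, so $S$ is strongly prime in it by Lemma~\ref{lem:CDtoSP}. By Theorem~\ref{thm:B}, $S$ is strongly prime in $\mathcal V$. Lemma~\ref{lem:SPtoCD} shows that $\mathcal V$ is CD.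

An ACD variety would satisfy (2) but not (1), so none exists.
\end{proof}

\begin{remark}[finite type]\label{rem:finite}
Two cited results give more when the type is finite. Let $\mathcal V$ be a residually finite FCD variety of finite type. By Theorem~\ref{thm:A} it is CD. Hence it is \emph{congruence meet-semidistributive}: $\alpha\wedge\beta=\alpha\wedge\gamma$ implies $\alpha\wedge(\beta\vee\gamma)=\alpha\wedge\beta$ in its congruence lattices, as distributivity shows at once. By the theorem of Kearnes and Willard \cite{KW}, a residually finite, congruence meet-semidistributive variety of finite type has a finite bound on the sizes of its SI members. In a finite type there are finitely many algebras of bounded size up to isomorphism. So $\mathcal V$ has, up to isomorphism, only finitely many SI members, all finite, and their product is a finite algebra that generates $\mathcal V$. By Baker's theorem, a finitely generated CD variety of finite type is defined by finitely many identities, so $\mathcal V$ is finitely based.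
\end{remark}

\section{Residual finiteness is needed}\label{sec:C}

Without residual finiteness the finite members may carry no information at all. It suffices to find a variety that is not CD and whose finite members are trivial.

\begin{proof}[Proof of Proposition~\ref{prop:C}]
Let $\mathcal J$ be the variety of \emph{J\'onsson--Tarski algebras} $(A;f,l,r)$, with $f$ binary and $l,r$ unary, defined by
\[
f(l(x),r(x))\approx x,\qquad l(f(x,y))\approx x,\qquad r(f(x,y))\approx y .
\]
These identities say that $f\colon A^2\to A$ and $x\mapsto(l(x),r(x))$ are mutually inverse bijections. A finite member satisfies $|A|^2=|A|$, so it has one element. Hence $\mathcal J$ is FCD.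

Let $G$ be the vector space of all sequences $x=(x_0,x_1,\dots)$ over the two-element field $\mathbb F_2$, with
\[
f(x,y)=(x_0,y_0,x_1,y_1,\dots),\qquad l(x)=(x_0,x_2,\dots),\qquad r(x)=(x_1,x_3,\dots).
\]
Then $G\in\mathcal J$, and $f,l,r$ are linear maps. The maps $g_1(x,y)=x$, $g_2(x,y)=y$ and $g_3(x,y)=x-y$ from $G^2$ to $G$ are homomorphisms. For $g_3$ this follows from linearity: $f(x,x')-f(y,y')=f(x-y,x'-y')$, $l(x)-l(y)=l(x-y)$ and $r(x)-r(y)=r(x-y)$. Let $\eta_i=\ker g_i\in\operatorname{Con}(G^2)$. Then $(u,v)\in\eta_i$ if and only if $v-u\in N_i$, where
\[
N_1=\{0\}\times G,\qquad N_2=G\times\{0\},\qquad N_3=\{(x,x):x\in G\}.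
\]
For $i\ne j$ we have $N_i\cap N_j=\{0\}$ and $N_i+N_j=G^2$. The first equality gives $\eta_i\wedge\eta_j=\Delta_{G^2}$. The second shows that $\eta_i\vee\eta_j$ is the total relation: if $v-u=n+n'$ with $n\in N_i$ and $n'\in N_j$, then $u\mathrel{\eta_i}u+n\mathrel{\eta_j}v$. Therefore
\[
\eta_1\wedge(\eta_2\vee\eta_3)=\eta_1\ne\Delta_{G^2}=(\eta_1\wedge\eta_2)\vee(\eta_1\wedge\eta_3),
\]
so $G^2\in\mathcal J$ is not CD.
\end{proof}

In $\mathcal J$ every SI member is infinite, being nontrivial, so the proof of Theorem~\ref{thm:A} already breaks down at (2)$\Rightarrow$(3).

\begin{thebibliography}{9}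

\bibitem{affine}
\emph{Affine complete varieties are congruence distributive},
doi:10.1007/s000120050058,
\texttt{https://springerlink.\allowbreak bibliotecabuap.\allowbreak elogim.com/\allowbreak content/\allowbreak pdf/\allowbreak 10.1007/\allowbreak s000120050058.pdf}.

\bibitem{KW}
Kearnes and Willard,
\emph{Residually finite, congruence meet-semidistributive varieties of finite type have a finite residual bound},
Proc. AMS 127 (1999).

\end{thebibliography}
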